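# Trinomials vanishing at singular moduli

## 1. Two cubics with four terms

Start with the cubic $P=X^3+X^2+2X+3$. It takes the values $7,1,45,-21$ at $1,-1,3,-3$, so it has no rational root and is irreducible. All four of its coefficients are nonzero. Multiply it by $X^2-X-1$. The coefficient of $X^4$ is $-1+1=0$, that of $X^3$ is $-1-1+2=0$, that of $X^2$ is $-1-2+3=0$, that of $X$ is $-2-3=-5$, and the constant term is $-3$. So
$$(X^3+X^2+2X+3)(X^2-X-1)=X^5-5X-3 .$$
A root of $P$ has a minimal polynomial with four terms, and yet it is a root of a polynomial with three. So the minimal polynomial does not tell at a glance whether an algebraic number is a root of a three-term polynomial: there are infinitely many multiples to worry about, of arbitrarily high degree.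

**Definition (trinomial).** A trinomial is a polynomial $X^m+AX^n+B$ with $A,B\in\mathbb Q$, integers $m>n>0$, and $B\ne0$. The case $A=0$ is allowed.

The second cubic comes from complex multiplication.

**Definition (singular modulus).** Let $j(z)=q^{-1}+744+196884q+\cdots$, $q=e^{2\pi iz}$, be the classical $j$-function on the upper half-plane $\mathbb H$. A singular modulus is a number $j(\tau)$ with $\tau\in\mathbb H$ a quadratic irrationality. If $aT^2-bT+c\in\mathbb Z[T]$ is the primitive minimal polynomial of $\tau$ with $a>0$, the discriminant of $j(\tau)$ is $\Delta=b^2-4ac$.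

Equivalently, a singular modulus is $j(E)$ for an elliptic curve $E$ over $\mathbb C$ with complex multiplication, and $\Delta$ is the discriminant of the order $\operatorname{End}(E)$. In terms of lattices, $j(L)$ is a singular modulus of discriminant $\Delta$ exactly when the multiplier ring $\{\lambda\in\mathbb C:\lambda L\subset L\}$ is the imaginary quadratic order $\mathcal O_\Delta$ of discriminant $\Delta$. We use two textbook facts throughout: a singular modulus of discriminant $\Delta$ is an algebraic integer of degree $h(\Delta)$, the class number of $\Delta$; and the singular moduli of discriminant $\Delta$ form one Galois orbit over $\mathbb Q$.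

To compute some of them we use the modular polynomial
$$\Phi_2=X^3+Y^3-X^2Y^2+1488(X^2Y+XY^2)-162000(X^2+Y^2)+40773375XY+8748000000(X+Y)-157464000000000,$$
for which $\Phi_2(X,j(L_0))=\prod_L(X-j(L))$, the product running over the three sublattices $L\subset L_0$ of index $2$. The part of $\Phi_2$ free of $X$ is $(Y-54000)^3$.

**Degree 2, $\Delta=-48$.** First, $\Phi_2(X,0)=(X-54000)^3$ and $j(\mathcal O_{-3})=0$; since $\mathcal O_{-12}$ has index $2$ in $\mathcal O_{-3}$, we get $j(\mathcal O_{-12})=54000$. The three sublattices of index $2$ in $\mathcal O_{-12}=\mathbb Z+\mathbb Z\sqrt{-3}$ are $2\mathcal O_{-3}$, with invariant $0$, then $\mathbb Z+2\sqrt{-3}\,\mathbb Z$ and $2\mathbb Z+\sqrt{-3}\,\mathbb Z$. The last two have $\tau=2\sqrt{-3}$ and $\tau=\frac{\sqrt{-3}}2$, roots of $T^2+12$ and $4T^2+3$, both of discriminant $-48$. Substituting $Y=54000$, the coefficient of $X^2$ is $-2916000000+80352000-162000$, that of $X$ is $4339008000000+2201762250000+8748000000$, and the constant term is $0$. So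
$$\Phi_2(X,54000)=X\,(X^2-2835810000X+6549518250000),\tag{1}$$
and the quadratic factor has the roots $j(2\sqrt{-3})$ and $j(\frac{\sqrt{-3}}2)$. Its roots are $1417905000\pm818626500\sqrt3$, because $1417905000^2-6549518250000=2010448039506750000=3\cdot818626500^2$. They are irrational, so the quadratic is irreducible, and it is itself a trinomial. Degree $2$ is never an obstacle: an irreducible quadratic $X^2+aX+b$ has $b\ne0$. Neither is degree $1$: a rational $x\neq0$ is a root of $(X-1)(X-x)=X^2-(x+1)X+x$.

**Degree 3, $\Delta=-108$.** Let $\mathcal O=\mathcal O_{-27}$, with the classical value $j(\mathcal O)=-12288000$, and let $L$ be a sublattice of index $2$ in $\mathcal O$. What is its multiplier ring? At a prime $\ell\ne2$ we have $L\otimes\mathbb Z_\ell=\mathcal O\otimes\mathbb Z_\ell$, with multiplier ring $\mathcal O\otimes\mathbb Z_\ell$. At $2$, put $\mathcal O_2=\mathcal O\otimes\mathbb Z_2$, which is the maximal order since $-27=3^2\cdot(-3)$ has odd conductor. From $2\mathcal O\subset L\subset\mathcal O$ we get $2\mathcal O\cdot L\subset2\mathcal O\subset L$,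 so the multiplier ring at $2$ contains $\mathbb Z_2+2\mathcal O_2$, which has index $2$ in $\mathcal O_2$. It is not $\mathcal O_2$: since $-27\equiv5\bmod8$, $\mathcal O/2\mathcal O\cong\mathbb F_4$, and $L/2\mathcal O$ has order $2$, while $\mathbb F_4$ has no $\mathcal O$-submodule of order $2$. So the multiplier ring of $L$ is $\mathbb Z+2\mathcal O=\mathcal O_{-108}$.

The class number is $h(-108)=3$: in §2 we recall the formula $h(4\cdot(-27))=h(-27)\cdot(2+1)=3$, and the classes are represented by the forms $(1,0,27),(4,2,7),(4,-2,7)$. So the monic rational cubic $\Phi_2(X,-12288000)$ has a root of degree $3$; it is the minimal polynomial of that root, and its roots are exactly the three singular moduli of discriminant $-108$. The arithmetic gives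
$$X^3-151013228706000\,X^2+224179462188000000\,X-1879994705688000000000 .\tag{2}$$
This cubic has four terms. Does it divide a trinomial, as $P$ did, or not? A. Riffaut conjectured in 2019 that it does not, and that this is general (see the slides "Trinomials, Singular Moduli and Riffaut's Conjecture"): *a singular modulus of degree $h\ge3$ cannot be a root of a trinomial with rational coefficients.* These notes prove it, unconditionally.

A rational trinomial that vanishes at one singular modulus vanishes at all its conjugates, so the conjecture follows from a statement with complex coefficients.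

**Theorem A.** Let $\Delta$ be a discriminant with $h(\Delta)\ge3$. No polynomial $X^m+AX^n+B$ with $m>n>0$, $A,B\in\mathbb C$, $B\ne0$ (the value $A=0$ is allowed) vanishes at all $h(\Delta)$ singular moduli of discriminant $\Delta$.

**Theorem B.** A singular modulus $x$ of degree $h$ is a root of a trinomial over $\mathbb Q$ if and only if $h\le2$ and $x\ne0$.

**Theorem C.** Let $p\in\{7,13\}$ and let $\Sigma_p$ be the set of singular moduli whose discriminant has conductor prime to $p$ and whose CM field is one in which $p$ does not split. Let $1\le k\le p-3$. A nonzero polynomial in $\mathbb C[X]$ with at most $k+1$ terms has at most $k$ distinct roots in $\Sigma_p$. Hence $x\in\Sigma_p$ of degree $>k$ is not a root of a nonzero polynomial over $\mathbb Q$ with at most $k+1$ terms. The bound $k$ is optimal.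

## 2. Forms, sizes and reductions of singular moduli

Write $\Delta=f^2D$ with $D$ fundamental and $f$ the conductor. Put $K=\mathbb Q(\sqrt\Delta)$, $s=\sqrt{|\Delta|}$, $h=h(\Delta)$. Let $x_1,\dots,x_h$ be the distinct singular moduli of discriminant $\Delta$, and $H=K(x_1)$ the ring class field. We use the following textbook facts.

**Fact 1 (forms).** The $x_i$ correspond to the classes of primitive positive definite forms $(a,b,c)=aX^2+bXY+cY^2$ of discriminant $\Delta$. Call a form reduced if $|b|\le a\le c$. Every class contains a reduced form, and the corresponding $\tau$ lies in the closed standard fundamental domain with $\operatorname{Im}\tau=\frac s{2a}$. Here $a$ is the minimum of the form, so reduced forms with different $a$ are inequivalent, and $a=1$ only for the principal class.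

For example, if $\Delta=-23$ then $3a^2\le23$ gives $a\le2$. The reduced forms are $(1,\pm1,6)$, which are equivalent, and $(2,1,3)$, $(2,-1,3)$. So $h(-23)=3$.

**Fact 2 (size).** For $\tau$ in the closed standard fundamental domain, $\big||j(\tau)|-e^{2\pi\operatorname{Im}\tau}\big|\le2079$. This is Lemma 1 of Bilu–Masser–Zannier, Math. Proc. Camb. Phil. Soc. 154 (2013). Here is the check. The coefficients of $j$ are nonnegative and $\operatorname{Im}\tau\ge\frac{\sqrt3}2$, so
$$\big||j(\tau)|-|q|^{-1}\big|\le|j(\tau)-q^{-1}|\le j\big(\tfrac{i\sqrt3}2\big)-e^{\pi\sqrt3}.$$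
By (1), $t=j(\frac{i\sqrt3}2)$ is one of the roots $1417905000\pm818626500\sqrt3$. The other one is $j(2i\sqrt3)\ge e^{4\pi\sqrt3}>1417905000$, so it is the larger, and $t$ is the smaller. The quadratic in (1) is negative at $2310$, so $t<2310$. The product of the roots then gives $t<6549518250000/2835807690<2309.58$. As $e^{\pi\sqrt3}>230.7$, the bound is below $2079$.

So the modulus attached to $(a,b,c)$ has size about $e^{\pi s/a}$, and the one of the principal form dominates.

**Fact 3 (ramification).** $H/\mathbb Q$ is Galois and contains all $x_i$, and $H/K$ is unramified outside $f$. So if $p\nmid f$, the ramification index of $H/\mathbb Q$ above $p$ is at most $2$, and it is $1$ if $p\nmid\Delta$ (Cox, *Primes of the form $x^2+ny^2$*, §§9, 11).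

**Fact 4 (reduction).** If $p$ does not split in $K$, the curves $E_i$ with $j(E_i)=x_i$ have, after a finite extension of the base field, good supersingular reduction above $p$ (Deuring; Lang, *Elliptic Functions*, Ch. 13, Thm 12). So $x_i$ reduces to a supersingular $j$-invariant.

**Fact 5 (counting).** In characteristic $p\ge5$ the number of supersingular $j$-invariants is $\lfloor p/12\rfloor+\{0,1,1,2\}$ for $p\equiv1,5,7,11\bmod12$. Moreover $0$ is supersingular iff $p\equiv2\bmod3$, and $1728$ iff $p\equiv3\bmod4$ (Silverman, *AEC*, V.4).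

So for $p=7$ there is exactly one, namely $1728\equiv6$, and for $p=13$ exactly one, which is nonzero because $13\equiv1\bmod3$. For $p=17$ there are two, one of them $0$. For $p=19$ there are two, both nonzero, one of them $1728$. As a check for $p=7$: the curve $y^2=x^3+x$ has $j=1728$, and it is supersingular because the coefficient of $x^6$ in $(x^3+x)^3=x^9+3x^7+3x^5+x^3$ is $0$.

**Fact 6 (class numbers).** $h(p^2\Delta')=h(\Delta')\big(p-(\tfrac{\Delta'}p)\big)/u$ with $u=3,2,1$ for $\Delta'=-3$, $\Delta'=-4$, other $\Delta'$ respectively (Cox, Cor. 7.28).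

**Fact 7 ($p$-adic logarithm).** Let $v$ be a place of $\overline{\mathbb Q}$ above $p$, extended to $\mathbb C_p$, with $v(p)=1$. On the disc $v(u-1)>\frac1{p-1}$ the logarithm is injective, $v(\log u)=v(u-1)$, and $\exp(a\log u)=u^a$ for all integers $a$, with $\exp z=\sum_l z^l/l!$. Also $v(N!)\le\frac{N-1}{p-1}$ for $N\ge1$ (Legendre).

**Definition (bad discriminant).** $\Delta$ is bad if $h\ge3$ and some $X^m+AX^n+B$ as in Theorem A vanishes at all $x_i$. In that case all $x_i\ne0$, because $B\ne0$. We put $d=m-n$.

Theorem A says that no $\Delta$ is bad.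

## 3. One dominant conjugate forces equal sizes below it

The $x_i$ have very different absolute values, so it is natural to compare sizes first. Let $x_1$ correspond to the principal form. Let $x\ne x'$ be two other singular moduli of discriminant $\Delta$ with $|x'|\le|x|<|x_1|$, and put $\varepsilon=|x|/|x_1|$.

**Lemma 1.** If $X^m+AX^n+B$ with $B\ne0$ vanishes at $x_1,x,x'$, then
$$\Big|1-\Big(\frac{x'}x\Big)^n\Big|\le\frac{2\varepsilon^d}{1-\varepsilon},\qquad\text{hence}\qquad\Big|\frac{x'}x\Big|\ge1-\frac{2\varepsilon}{1-\varepsilon}.$$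

**Proof.** We eliminate $A$ and $B$. For any two roots $\xi,\eta$ we have $\xi^m-\eta^m=-A(\xi^n-\eta^n)$. Multiplying this relation for $(x_1,x)$ by $x^n-x'^n$, and the one for $(x,x')$ by $x_1^n-x^n$, gives
$$(x_1^m-x^m)(x^n-x'^n)=(x_1^n-x^n)(x^m-x'^m).$$
Taking absolute values,
$$|x_1|^m(1-\varepsilon^m)\,|x^n-x'^n|\le|x_1|^n(1+\varepsilon^n)\cdot2|x|^m.$$
Here $x\ne0$ because $B\ne0$. Divide by $|x_1|^m(1-\varepsilon^m)|x|^n$:
$$\Big|1-\Big(\frac{x'}x\Big)^n\Big|\le2\varepsilon^d\,\frac{1+\varepsilon^n}{1-\varepsilon^m}\le2\varepsilon^d\,\frac{1+\varepsilon}{1-\varepsilon^2}=\frac{2\varepsilon^d}{1-\varepsilon},$$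
since $n\ge1$, $m\ge2$. For the last claim, $|x'/x|\ge|x'/x|^n\ge1-\frac{2\varepsilon^d}{1-\varepsilon}$ and $d\ge1$. $\square$

So a bad discriminant has all its non-principal moduli of nearly equal absolute value. By Fact 2 this fails as soon as two reduced forms have different small leading coefficients.

**Lemma 2 (size criterion).** Let $s\ge7$. Suppose there are reduced primitive forms of discriminant $\Delta$ with leading coefficients $1<a<a'$ such that
$$e^{\pi s/a}\ge1.1\,e^{\pi s/a'}+4400.\tag{3}$$
Then $\Delta$ is not bad. If $a'\ge1.1a$ and (3) holds for $s_0$, it holds for all $s\ge s_0$.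

**Proof.** Let $x,x'$ correspond to $a,a'$. By Fact 1, $x_1,x,x'$ are distinct. By Fact 2,
$$|x|\ge e^{\pi s/a}-2079\ge1.1\,e^{\pi s/a'}+2321\ge1.1\,(e^{\pi s/a'}+2079)\ge1.1\,|x'|,$$
as $1.1\cdot2079<2321$. Next we bound $\varepsilon$. Since $a\ge2$,
$$\varepsilon=\frac{|x|}{|x_1|}\le\frac{e^{\pi s/2}+2079}{e^{\pi s}-2079}.$$
With $t=e^{\pi s/2}$ the right side is $\frac{t+2079}{t^2-2079}$, and the numerator of its derivative is $-t^2-4158t-2079<0$, so it decreases in $s$. At $s=7$ we have $t<6\cdot10^4$ and $t^2>3.5\cdot10^9$, so it is below $10^{-3}$. If $\Delta$ were bad, Lemma 1 would give $|x'/x|>0.99>1/1.1$, a contradiction.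

For the monotonicity, the derivative of $e^{\pi s/a}-1.1\,e^{\pi s/a'}$ in $s$ is $\pi\big(\frac1ae^{\pi s/a}-\frac{1.1}{a'}e^{\pi s/a'}\big)$. It is $\ge0$ when $a'\ge1.1a$. $\square$

Try it: for $\Delta=-55$ the forms $(2,1,7)$ and $(4,3,4)$ have $e^{\pi\sqrt{55}/2}>10^5$ and $1.1e^{\pi\sqrt{55}/4}+4400<4800$, so $-55$ is not bad.

There are two points at which this approach stops.

The first is that (3) requires $e^{\pi s/a}>4400$, so $a$ must be less than about $\pi s/8.4$, and we need two different leading coefficients with the smaller one in that range. For a general $\Delta$ nothing said so far supplies them. A prime $p\nmid f$ that splits in $K$ gives a form with $a=p$ once $s\ge2p$ (Lemma 6 below), but why should small primes split?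

The second is that below $x_1$ there may be only a pair of complex conjugates. For $\Delta=-23$ the forms are $(1,1,6),(2,\pm1,3)$. Then $|x'/x|=1$, and Lemma 1 only says that the $n$-th power of the number $x'/x$ on the unit circle is close to $1$, which no estimate so far forbids for large $n$. The same happens for $-108$.

## 4. A determinant that cannot vanish on a small $p$-adic disc

What about a prime that does *not* split? Then all conjugates are supersingular modulo $p$, and for $p=7$ or $13$ there is only one supersingular invariant: all $x_i$ lie in one small $p$-adic disc. This section shows that a three-term polynomial cannot have three roots in such a disc, whatever its degree. So for a bad $\Delta$, the primes $7$ and $13$ split or divide $f$, and precisely those primes supply the forms that Lemma 2 needs.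

**Lemma 3.** Let $p$ be an odd prime, $1\le k<p$, $\theta>\frac1{p-k}$. Let $u_0,\dots,u_k\in\mathbb C_p$ be distinct with $v(u_j-1)\ge\theta$, and let $0\le a_0<\dots<a_k$ be integers. Then $\det(u_j^{a_i})_{0\le i,j\le k}\ne0$.

The case $k=1$ shows what the condition on $\theta$ does. The claim is then that $u_1/u_0$ is not a root of unity of order dividing $a_1-a_0$. The value $\theta=\frac1{p-1}$ is not enough: $u_0=1$, $u_1=\zeta_p$ a primitive $p$-th root of unity, exponents $0,p$ give determinant $0$, and $v(\zeta_p-1)=\frac1{p-1}$.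

**Step 1: make the exponents enter polynomially.** Since $\theta>\frac1{p-k}\ge\frac1{p-1}$, Fact 7 applies. The elements $w_j=\log u_j$ are distinct, $v(w_j)\ge\theta$, and
$$u_j^{a}=\exp(aw_j)=\sum_{l\ge0}a^l\,\frac{w_j^l}{l!}\qquad(a\ge0\text{ an integer},\ 0^0=1).$$
For $N\ge k$ put $D_N=\det\big(\sum_{l=0}^Na_i^l\frac{w_j^l}{l!}\big)_{i,j}$. Then $D_N\to\det(u_j^{a_i})$ as $N\to\infty$.

**Step 2: pull out the two Vandermonde determinants.** The matrix of $D_N$ is the product of $(a_i^l)_{i,l}$ and $(w_j^l/l!)_{l,j}$, with $0\le l\le N$. By Cauchy–Binet,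
$$D_N=\sum_{0\le l_0<\dots<l_k\le N}\frac{\det(a_i^{l_r})_{i,r}\,\det(w_j^{l_r})_{j,r}}{\prod_rl_r!}.$$
Let $V$ be the Vandermonde determinant. The polynomial $\det(X_i^{l_r})_{i,r}\in\mathbb Z[X_0,\dots,X_k]$ vanishes when two variables coincide, so it is divisible by $V(X)=\prod_{i<i'}(X_{i'}-X_i)$, with quotient $s_l\in\mathbb Z[X_0,\dots,X_k]$. This $s_l$ is homogeneous of degree $\sum_rl_r-\sum_rr=\sum_r\mu_r$, where $\mu_r=l_r-r\ge0$. For example, for $k=1$ and $l=(0,2)$ we get $s_l=X_0+X_1$ and $\mu=(0,1)$. Thus
$$D_N=V(a)V(w)\,S_N,\qquad S_N=\sum_{0\le l_0<\dots<l_k\le N}\frac{s_l(a)\,s_l(w)}{\prod_rl_r!}.$$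

**Step 3: bound the denominators.** We claim that for $0\le r\le k$ and $\mu\ge0$
$$v((\mu+r)!)\le v((\mu+k)!)\le\frac\mu{p-k}.$$
The first inequality is clear. If $\mu+k<p$, then $v((\mu+k)!)=0$. If $\mu\ge p-k$, then $v((\mu+k)!)\le\frac{\mu+k-1}{p-1}$ by Fact 7. The inequality $\frac{\mu+k-1}{p-1}\le\frac\mu{p-k}$ is equivalent to $(\mu+k-1)(p-k)\le\mu(p-1)$, that is, to $(k-1)(p-k)\le(k-1)\mu$, which holds.

**Step 4: one term dominates.** We have $v(s_l(a))\ge0$ and $v(s_l(w))\ge\theta\sum_r\mu_r$. By Step 3 the term of $S_N$ with index $l$ has valuation at least $\big(\theta-\frac1{p-k}\big)\sum_r\mu_r$. This is at least $\theta-\frac1{p-k}>0$ unless all $\mu_r=0$. The term with all $\mu_r=0$ occurs because $N\ge k$, and equals $1/\prod_{r\le k}r!$, a $p$-adic unit because $k<p$. So $v(S_N)=0$ for all $N\ge k$.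

**Step 5: pass to the limit.** Now $v(D_N)=v(V(a)V(w))$ is finite, because the $a_i$ and the $w_j$ are distinct, and it does not depend on $N$. The limit has the same finite valuation, since $v(\det(u_j^{a_i})-D_N)$ exceeds it for large $N$. So $\det(u_j^{a_i})\neq0$. $\square$

**Corollary 4.** Let $p\ge5$ and let $\xi_0,\xi_1,\xi_2\in\overline{\mathbb Q}^*$ be distinct with $v(\xi_i/\xi_0-1)\ge\frac12$. Then no polynomial $\alpha X^m+\beta X^n+\gamma$ with $m>n>0$ and $(\alpha,\beta,\gamma)\in\mathbb C^3\setminus\{0\}$ vanishes at all three.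

**Proof.** Otherwise $(\gamma,\beta,\alpha)$ is a nonzero solution of a linear system, so $\det(\xi_j^{a_i})=0$ for $(a_0,a_1,a_2)=(0,n,m)$. This is an equation between algebraic numbers, so it may be read in $\mathbb C_p$. Dividing the $i$-th row by $\xi_0^{a_i}$ gives $\det((\xi_j/\xi_0)^{a_i})=0$, which contradicts Lemma 3 with $k=2$, $\theta=\frac12>\frac1{p-2}$. $\square$

**Proposition 5.** Let $\Delta$ be bad.
(i) For $p=7$ and $p=13$: $p\mid f$ or $p$ splits in $K$.
(ii) If $h\ge5$, then $19\mid f$ or $19$ splits in $K$.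
(iii) If $17\nmid f$ and $17$ does not split in $K$, then for every $v\mid17$ some $x_i\equiv0$ at $v$.
(iv) If $19\nmid f$ and $19$ does not split in $K$, then for every $v\mid19$ some $x_i\equiv1728$ at $v$.

**Proof.** Let $p\ge5$ with $p\nmid f$ and $p$ not split in $K$, and let $v\mid p$. All $x_i$ reduce to supersingular invariants by Fact 4. If $x_i,x_j$ have the same nonzero residue, then $x_j$ is a unit and $v(x_i/x_j-1)=v(x_i-x_j)\ge\frac12$, because this valuation is positive and the ramification index of $H$ above $p$ is at most $2$ (Fact 3). By Corollary 4 each nonzero residue is attained by at most two of the $x_i$.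

Now count with Fact 5. For $p=7,13$ there is one residue, and it is nonzero, so $h\le2$, a contradiction; this is (i). For $p=19$ there are two nonzero residues, so $h\le4$; this is (ii). For $p=17$ with no $x_i\equiv0$, and for $p=19$ with no $x_i\equiv1728$, one nonzero residue is left, so $h\le2$, a contradiction; this is (iii) and (iv). $\square$

For instance $-23\equiv5\bmod7$ is not a square mod $7$, so $7$ is inert in $\mathbb Q(\sqrt{-23})$, and $-23$ is not bad. Comparison of sizes gave no contradiction there.

Theorem C needs nothing beyond Lemma 3.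

**Proof of Theorem C.** Suppose $\xi_0,\dots,\xi_k\in\Sigma_p$ are distinct roots of a nonzero polynomial with at most $k+1$ terms. Enlarge its set of exponents to $k+1$ exponents $0\le a_0<\dots<a_k$. The coefficients give a nonzero solution of a linear system, so $\det(\xi_j^{a_i})=0$. Fix $v\mid p$ on $\overline{\mathbb Q}$. By Facts 4 and 5 all $\xi_j$ reduce to the unique supersingular invariant. It is nonzero, and, being unique, it is fixed by Frobenius, so it lies in $\mathbb F_p$. Let $c\in\mathbb Z$ lift it. By Fact 3 each $\xi_j$ lies in a number field whose ramification index above $p$ is at most $2$, so $v(\xi_j-c)\ge\frac12$. Put $u_j=\xi_j/c$. These are distinct, and $v(u_j-1)\ge\frac12>\frac1{p-k}$ because $p-k\ge3$. Dividing the $i$-th row by $c^{a_i}$ gives $\det(u_j^{a_i})=0$, contradicting Lemma 3.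

The second statement follows: a rational polynomial vanishing at $x$ vanishes at its more than $k$ conjugates, which have the same discriminant and so all lie in $\Sigma_p$. For the optimality, $\Sigma_p$ is infinite, and for distinct $\xi_1,\dots,\xi_k\in\Sigma_p$ the polynomial $\prod(X-\xi_i)$ is nonzero, has at most $k+1$ terms, and has $k$ roots in $\Sigma_p$. $\square$

As an example, take $\Delta=-47$. The reduced forms are $(1,\pm1,12)$ (one class), $(2,\pm1,6)$, $(3,\pm1,4)$, so the degree is $5$. As $-47\equiv5$ is not a square mod $13$, Theorem C with $p=13$, $k=4$ says that these moduli are not roots of any nonzero rational polynomial with at most five terms.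

## 5. Primes that split, or divide the conductor, give reduced forms

Proposition 5 says that certain primes split or divide $f$. We turn this into reduced forms.

**Lemma 6.**
(F1) If $p\nmid f$ is a prime not inert in $K$ and $s\ge2p$, there is a reduced primitive form of discriminant $\Delta$ with $a=p$.
(F2) If $p\mid f$ is an odd prime and $s\ge2p^2$, there is one with $a=p^2$.
(F3) If $2\mid f$, $\Delta/4\not\equiv1\bmod8$ and $s\ge8$, there is one with $a=4$.

**Proof of (F1).** First we find $b$ with $|b|\le p$ and $b^2\equiv\Delta\bmod4p$. If $p$ is odd, $\Delta$ is a square mod $p$ (possibly $0$). Choose $b$ with $b^2\equiv\Delta\bmod p$ and $b\equiv\Delta\bmod2$; this determines a class mod $2p$, which has a representative in $[-p,p]$. Since $\Delta\equiv0,1\bmod4$, also $b^2\equiv\Delta\bmod4$. If $p=2$, then $f$ is odd and one of three cases holds: $\Delta\equiv1\bmod8$ (take $b=1$), $\Delta\equiv0\bmod8$ (take $b=0$), $\Delta\equiv4\bmod8$ (take $b=2$). Put $c=(b^2-\Delta)/4p\ge|\Delta|/4p\ge p$. The form $(p,b,c)$ is reduced. If it were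 imprimitive, then $p\mid b,c$, and $\Delta/p^2=(b/p)^2-4(c/p)$ would be a discriminant, so $p\mid f$, a contradiction.

**Proof of (F2).** $\Delta'=\Delta/p^2$ is a discriminant. Take $(p^2,pb',c)$ with $c=(b'^2-\Delta')/4$, where $b'\in\{0,2\}$ if $\Delta'$ is even and $b'\in\{1,3\}$ if it is odd. The discriminant is $p^2\Delta'=\Delta$. The two values of $c$ differ by $1$ or $2$, so one of them is prime to the odd prime $p$, and with it the form is primitive. It is reduced since $|pb'|\le3p\le p^2$ and $c\ge|\Delta'|/4=s^2/4p^2\ge p^2$.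

**Proof of (F3).** $\Delta'=\Delta/4$ is a discriminant. Take $(4,2b',c)$ with $c=(b'^2-\Delta')/4\ge|\Delta|/16\ge4$ and $b'\in\{0,1,2\}$, so $|2b'|\le4$. We need $c$ odd. If $4\mid\Delta'$, the values of $c$ for $b'=0,2$ differ by $1$; choose the odd one. If $\Delta'\equiv5\bmod8$, take $b'=1$; then $1-\Delta'\equiv4\bmod8$ and $c$ is odd. $\square$

**Table of pairs satisfying (3).** All pairs below satisfy $a'\ge1.1a$. By Lemma 2 each line holds for the given $s$ and all larger $s$. The exponents are rounded to three decimals; the last two columns bound the left side of (3) below and its right side above.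

| $(a,a')$ | $s$ | $\pi s/a$ | $\pi s/a'$ | left $>$ | right $<$ |
|---|---|---|---|---|---|
| $(7,13)$ | $26$ | $11.669$ | $6.283$ | $10^5$ | $5000$ |
| $(49,169)$ | $338$ | $21.671$ | $6.283$ | $10^9$ | $5000$ |
| $(19,49)$ | $157$ | $25.959$ | $10.066$ | $10^{11}$ | $4\cdot10^4$ |
| $(13,49)$ | $230$ | $55.582$ | $14.746$ | $10^{23}$ | $3\cdot10^6$ |
| $(13,19)$ | $38$ | $9.183$ | $6.283$ | $9700$ | $5000$ |
| $(7,19)$ | $38$ | $17.054$ | $6.283$ | $10^7$ | $5000$ |
| $(5,7)$ | $14$ | $8.796$ | $6.283$ | $6600$ | $5000$ |
| $(2,5)$ | $14$ | $21.991$ | $8.796$ | $3\cdot10^9$ | $1.2\cdot10^4$ |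
| $(3,4)$ | $\sqrt{588}$ | $25.393$ | $19.045$ | $10^{11}$ | $3\cdot10^8$ |
| $(9,13)$ | $\sqrt{1323}$ | $12.697$ | $8.790$ | $3\cdot10^5$ | $1.2\cdot10^4$ |
| $(3,7)$ | $\sqrt{507}$ | $23.579$ | $10.105$ | $10^{10}$ | $4\cdot10^4$ |
| $(7,11)$ | $\sqrt{523}$ | $10.264$ | $6.531$ | $2.8\cdot10^4$ | $5200$ |
| $(7,9)$ | $\sqrt{675}$ | $11.660$ | $9.069$ | $10^5$ | $1.5\cdot10^4$ |
| $(7,8)$ | $\sqrt{412}$ | $9.110$ | $7.971$ | $9000$ | $7600$ |
| $(2,4)$ | $\sqrt{55}$ | $11.649$ | $5.825$ | $10^5$ | $4800$ |
| $(2,3)$ | $\sqrt{68}$ | $12.953$ | $8.635$ | $4\cdot10^5$ | $1.1\cdot10^4$ |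
| $(2,3)$ | $\sqrt{87}$ | $14.651$ | $9.768$ | $2\cdot10^6$ | $3\cdot10^4$ |
| $(2,4)$ | $\sqrt{103}$ | $15.942$ | $7.971$ | $8\cdot10^6$ | $8000$ |
| $(3,5)$ | $\sqrt{131}$ | $11.986$ | $7.191$ | $1.5\cdot10^5$ | $6000$ |
| $(2,3)$ | $\sqrt{152}$ | $19.366$ | $12.911$ | $2\cdot10^8$ | $5\cdot10^5$ |
| $(2,3)$ | $\sqrt{159}$ | $19.807$ | $13.205$ | $3\cdot10^8$ | $7\cdot10^5$ |
| $(4,5)$ | $\sqrt{160}$ | $9.935$ | $7.948$ | $2\cdot10^4$ | $7600$ |
| $(3,4)$ | $\sqrt{192}$ | $14.510$ | $10.883$ | $1.9\cdot10^6$ | $7\cdot10^4$ |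

The pairs $(2,7),(3,7),(4,7)$ for $s\ge14$ follow from $(5,7)$ at $s=14$, since the left side is larger and the right side is the same. The pair $(7,169)$ for $s\ge338$ is clear: the left side is $e^{\pi s/7}$ with $\pi s/7>151$ at $s=338$, and the right side there is below $5000$.

## 6. All discriminants but four

Let $\Delta$ be bad. By Proposition 5(i), each of $7,13$ splits in $K$ or divides $f$. "Excluded" below always means: by Lemma 2 with the forms shown and the table.

**Case I: $\gcd(f,91)=1$ and $s\ge26$.** This is the generic case. Both $7$ and $13$ split, so (F1) gives forms with $a=7$ and $a=13$. The pair $(7,13)$ is in the table, a contradiction.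

**Case II: $7\mid f$ or $13\mid f$.** Here forms with $a=49$ or $a=169$ may take the place of $7$ or $13$, and for smaller $s$ we call on the prime $19$.

**II.1: $s\ge338$.** By (F1) or (F2) there are forms with one $a\in\{7,49\}$ and one $a\in\{13,169\}$; (F2) needs $s\ge98$ or $s\ge338$. The pairs $(7,13),(7,169),(13,49),(49,169)$ all satisfy (3), a contradiction.

**II.2: $s<338$ and $7\mid f$.** So $|\Delta|<114244$. Write $\Delta=49\Delta'$. We first get $h\ge6$. By Fact 6, $h\ge7-1=6$ unless $\Delta'=-3$ or $-4$. As $-3\equiv4$ is a square mod $7$ and $-4\equiv3$ is not, $h(-147)=6/3=2$, so $-147$ is not bad, and $h(-196)=8/2=4$. For $-196$ the forms $(2,2,25),(5,2,10)$ are reduced and primitive, $s=14$, and $(2,5)$ excludes it. So $h\ge6$, and Proposition 5(ii) applies: $19\mid f$ or $19$ splits.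

- If $13\mid f$, then $|\Delta|\ge49\cdot169\cdot3=24843$, so $s\ge157$. Here $19\nmid f$, since otherwise $|\Delta|\ge24843\cdot361>114244$. So $19$ splits. (F1) gives $a=19$, (F2) gives $a=49$, and the pair $(19,49)$ excludes $\Delta$.
- If $13\nmid f$ and $19\mid f$, then $|\Delta|\ge49\cdot361\cdot3=53067$, so $s\ge230$, and $13$ splits. The pair $(13,49)$ excludes $\Delta$.
- If $13\nmid f$, $19\nmid f$ and $s\ge38$, both $13$ and $19$ split. The pair $(13,19)$ excludes $\Delta$.
- If $13\nmid f$, $19\nmid f$ and $s<38$, then $|\Delta|<1444$ and $|\Delta'|\le29$. With $3,4$ already done, $|\Delta'|\in\{7,8,11,12,15,16,19,20,23,24,27,28\}$. Both $13$ and $19$ must split. The nonzero squares mod $13$ are $1,3,4,9,10,12$, a set stable under $-1$; the residues of $|\Delta'|$ mod $13$ are $7,8,11,12,2,3,6,7,10,11,1,2$, so $13$ splits only for $|\Delta'|=12,16,23,27$. For these $\Delta'\equiv7,3,15,11\bmod19$. The nonzero squares mod $19$ are $1,4,5,6,7,9,11,16,17$, so $19$ splits only for $|\Delta'|=12,27$. For $\Delta=-588$ the forms are $(3,0,49),(4,2,37)$,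 and for $\Delta=-1323$ they are $(9,3,37),(13,9,27)$. Both are excluded.

**II.3: $s<338$, $13\mid f$, $7\nmid f$.** Write $\Delta=169\Delta'$. Then $7$ splits, and as $s\ge\sqrt{507}>14$, (F1) gives $a=7$. For $\Delta=-507$ the forms $(3,3,43),(7,5,19)$ exclude it. Otherwise, by Fact 6, $h\ge12/2=6$. Also $19\nmid f$, because $169\cdot361\cdot3=183027>114244$, so $19$ splits by Proposition 5(ii). If $s\ge38$, the pair $(7,19)$ excludes $\Delta$. If $s<38$, then $|\Delta'|<1444/169<9$, so $\Delta'\in\{-4,-7,-8\}$. As $169\equiv1\bmod7$, $\Delta\equiv\Delta'\equiv3,0,6\bmod7$. The nonzero squares mod $7$ are $1,2,4$, so $7$ does not split, a contradiction.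

**Case III: $\gcd(f,91)=1$ and $s<26$.** Finitely many discriminants, $|\Delta|<676$, remain. Both $7$ and $13$ split, so $\Delta$ is a nonzero square modulo each:
$$|\Delta|\bmod7\in\{3,5,6\},\qquad|\Delta|\bmod13\in\{1,3,4,9,10,12\}.\tag{4}$$

**III.1: $196\le|\Delta|<676$.** Now $s\ge14$, so (F1) gives a form with $a=7$. We look for a second form with $a<7$. If some $p\in\{2,3,5\}$ with $p\nmid f$ is not inert, (F1) gives $a=p$ and the pair $(p,7)$ excludes $\Delta$. If $2\mid f$ and $\Delta/4\not\equiv1\bmod8$, (F3) gives $a=4$ and $(4,7)$ excludes $\Delta$. So each of $3,5$ divides $f$ or is inert; and either $2\nmid f$ is inert, which means $\Delta\equiv5\bmod8$, or $\Delta=4\Delta'$ with $\Delta'\equiv1\bmod8$. That leaves four subcases.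

(A) $\Delta\equiv5\bmod8$, with $3,5$ inert and prime to $f$. Then $|\Delta|\equiv3\bmod8$, $|\Delta|\equiv1\bmod3$, $|\Delta|\equiv2,3\bmod5$, so $|\Delta|\equiv43,67\bmod120$ and $|\Delta|\in\{283,307,403,427,523,547,643,667\}$. Modulo $7$ these are $3,6,4,0,5,1,6,2$, so (4) leaves $283,307,523,643$. Modulo $13$ those are $10,8,3,6$, which leaves $283,523$. For $-523$ the forms $(7,3,19),(11,7,13)$ exclude it. Left: $-283$.

(B) $\Delta\equiv5\bmod8$ and $3\mid f$. Then $|\Delta|=9|\Delta'|$ with $|\Delta'|\equiv3\bmod8$, so $|\Delta'|\in\{27,35,43,51,59,67,75\}$. As $9$ is a square, (4) applies to $|\Delta'|$. Modulo $7$ the residues are $6,0,1,2,3,4,5$, which leaves $27,59,75$; modulo $13$ these are $1,7,10$, which leaves $27,75$. For $-675$ the forms $(7,5,25),(9,3,19)$ exclude it. Left: $-243$.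

(C) $\Delta\equiv5\bmod8$, $3$ inert with $3\nmid f$, and $5\mid f$. Then $|\Delta|=25|\Delta'|$ with $8\le|\Delta'|\le27$. As $25\equiv1\bmod24$, $|\Delta'|\equiv3\bmod8$ and $\equiv1\bmod3$, so $|\Delta'|\equiv19\bmod24$, that is, $|\Delta'|=19$. But $475\equiv7\bmod13$, contradicting (4).

(D) $\Delta=4\Delta'$ with $|\Delta'|\equiv7\bmod8$ and $49\le|\Delta'|\le168$, so $|\Delta'|\in\{55,63,71,\dots,167\}$. As $4$ is a square, (4) applies to $|\Delta'|$. Modulo $7$ the residues, starting from $55$, run through $6,0,1,2,3,4,5$ periodically, which leaves $55,87,103,111,143,159,167$. Modulo $13$ these are $3,9,12,7,0,3,11$, which leaves $55,87,103,159$. These four $\Delta'$ are fundamental, so $f=2$. For $55$ the prime $5$ is ramified, and for $87,159$ the prime $3$ is ramified, contrary to what we derived. For $\Delta=-412$ the forms $(7,6,16),(8,2,13)$ exclude it.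

**III.2: $|\Delta|<196$.** The $|\Delta|\equiv0,3\bmod4$ with $|\Delta|\bmod7\in\{3,5,6\}$ are those $\equiv3,12,19,20,24,27\bmod28$:

3, 12, 19, 20, 24, 27, 31, 40, 47, 48, 52, 55, 59, 68, 75, 76, 80, 83, 87, 96, 103, 104, 108, 111, 115, 124, 131, 132, 136, 139, 143, 152, 159, 160, 164, 167, 171, 180, 187, 188, 192, 195.

The condition mod $13$ leaves
$$3,12,27,40,48,75;\quad55,68,87,103,108,131,139,152,159,160,192.$$
The first six have $h\le2$, so they are not bad. The following are excluded.

| $\lvert\Delta\rvert$ | forms | $\lvert\Delta\rvert$ | forms |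
|---|---|---|---|
| 55 | $(2,1,7),(4,3,4)$ | 152 | $(2,0,19),(3,2,13)$ |
| 68 | $(2,2,9),(3,2,6)$ | 159 | $(2,1,20),(3,3,14)$ |
| 87 | $(2,1,11),(3,3,8)$ | 160 | $(4,4,11),(5,0,8)$ |
| 103 | $(2,1,13),(4,3,7)$ | 192 | $(3,0,16),(4,4,13)$ |
| 131 | $(3,1,11),(5,3,7)$ | | |

Left: $-108,-139$. So a bad $\Delta$ must be one of
$$-108,\quad-139,\quad-243,\quad-283.$$
Listing reduced forms, besides the principal class these have only $(4,\pm2,7)$, $(5,\pm1,7)$, $(7,\pm3,9)$, $(7,\pm5,11)$ respectively. So $h=3$ each time, with a single complex conjugate pair below $x_1$, and Lemma 2 has nothing to compare. Other primes must help.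

## 7. Quaternion algebras at 17 and 19: the discriminants $-139$, $-243$, $-283$

By Proposition 5(iii), (iv), it is enough to show that the residue $0$ at $17$, respectively $1728$ at $19$, is never attained. A supersingular curve with $j=0$ or $1728$ has extra automorphisms. Together with the complex multiplication by $\mathcal O_\Delta$ they must generate the right quaternion algebra, and that is a strong condition.

**Quaternion algebras.** For $a,b\in\mathbb Q^*$ let $(a,b)$ be the quaternion algebra over $\mathbb Q$ generated by $I,J$ with $I^2=a$, $J^2=b$, $IJ=-JI$. Its class does not change if $b$ is multiplied by a norm from $\mathbb Q(\sqrt a)$. If $\mathbb Q_\ell(\sqrt a)$ is the unramified quadratic extension of $\mathbb Q_\ell$, the algebra ramifies at $\ell$ iff $b$ is not a norm from it, that is, iff $v_\ell(b)$ is odd. For example $(-1,-7)$ ramifies exactly at $7$ and $\infty$. At $7$ the field $\mathbb Q_7(i)$ is unramified and $v_7(-7)=1$; at $\infty$ both entries are negative; at other odd $\ell$ both entries are units, so it is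 split; and the number of ramified places is even, so it is split at $2$.

Let $E$ have CM by $\mathcal O_\Delta$ with $\Delta$ odd, and good supersingular reduction $\widetilde E$ at a place above $p\ge5$. Then $\mathcal B=\operatorname{End}(\widetilde E)\otimes\mathbb Q$ is the quaternion algebra ramified exactly at $p$ and $\infty$. It is a division algebra, elements of $\operatorname{End}(\widetilde E)$ have integral trace, and $\operatorname{End}(E)$ embeds in $\operatorname{End}(\widetilde E)$. Let $\alpha$ be the image of $\sqrt\Delta$, which has trace $0$, and $\beta=(\Delta+\alpha)/2\in\operatorname{End}(\widetilde E)$, so $\alpha=2\beta-\Delta$. For trace-zero $\mu,\nu\in\mathcal B$ conjugation sends $\mu\nu$ to $\nu\mu$, so $\mu\nu+\nu\mu=\operatorname{tr}(\mu\nu)$. Squares of trace-zero elements are rational and $\le0$.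

**Step (a): the condition when $j(\widetilde E)=0$.** There is $\omega\in\operatorname{End}(\widetilde E)$ with $\omega^2+\omega+1=0$. Put $\rho=2\omega+1$, so $\rho^2=-3$. Using $\operatorname{tr}\alpha=0$ and $\operatorname{tr}\omega=-1$,
$$\operatorname{tr}(\rho\alpha)=2\operatorname{tr}(\omega\alpha)=4\operatorname{tr}(\omega\beta)+2\Delta=2x,\qquad x\in\mathbb Z,\quad x\equiv\Delta\bmod2.$$
We make $\alpha$ anticommute with $\rho$. Put $\alpha'=\alpha+\frac x3\rho$. Then $\rho\alpha'+\alpha'\rho=2x+\frac x3\cdot2\cdot(-3)=0$, and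
$$\alpha'^2=\Delta+\frac x3\cdot2x-\frac{x^2}3=\Delta+\frac{x^2}3=-\frac{4m}3,\qquad m=\frac{3|\Delta|-x^2}4 .$$
Here $m\in\mathbb Z$, since $x$ is odd and $3|\Delta|\equiv1\bmod4$, and $m\ge0$ since $\alpha'$ has trace $0$. If $m=0$, then $\alpha'=0$, so $\alpha$ is a rational multiple of $\rho$ and $K=\mathbb Q(\sqrt{-3})$. If $m>0$, then $\mathcal B\cong(-3,-\frac{4m}3)\cong(-3,-3m)\cong(-3,-m)$, as $\frac94$ is a square and $3$ is a norm from $\mathbb Q(\sqrt{-3})$. For a prime $\ell\equiv2\bmod3$, including $\ell=2$, $\mathbb Q_\ell(\sqrt{-3})$ is the unramified quadratic extension, so $\mathcal B$ ramifies at $\ell$ iff $v_\ell(m)$ is odd. Since $j=0$ is supersingular, $p\equiv2\bmod3$ (Fact 5). Conclusion for $m>0$: $v_p(m)$ is odd, and $v_\ell(m)$ is even for every other prime $\ell\equiv2\bmod3$.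

**Step (b): the condition when $j(\widetilde E)=1728$.** There is $i\in\operatorname{End}(\widetilde E)$ with $i^2=-1$. Then $i\alpha+\alpha i=\operatorname{tr}(i\alpha)=2y$ with $y=\operatorname{tr}(i\beta)\in\mathbb Z$, because $\operatorname{tr}i=0$. The element $\alpha'=\alpha+yi$ anticommutes with $i$, since $2y-2y=0$, and $\alpha'^2=\Delta+2y^2-y^2=-(|\Delta|-y^2)$. Put $m=|\Delta|-y^2\ge0$. If $m=0$, then $\alpha'=0$ and $K=\mathbb Q(i)$. If $m>0$, then $\mathcal B\cong(-1,-m)$. For $\ell\equiv3\bmod4$ the extension $\mathbb Q_\ell(i)$ is unramified quadratic, and $p\equiv3\bmod4$ by Fact 5. Conclusion for $m>0$: $v_p(m)$ is odd, and $v_\ell(m)$ is even for every prime $\ell\equiv3\bmod4$, $\ell\ne p$.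

**Step (c): $\Delta=-139$, $p=19$.** As $-139\equiv13$ is not a square mod $19$, $19$ is inert. Suppose some $x_i\equiv1728$. As $K\ne\mathbb Q(i)$, $m=139-y^2>0$, and $19\mid m$ by (b). So $y^2\equiv6$, $y\equiv\pm5\bmod19$, and $|y|\le11$; hence $y=\pm5$ and $m=114=2\cdot3\cdot19$. But $v_3(m)=1$ contradicts (b). So no $x_i\equiv1728$, and by Proposition 5(iv) $-139$ is not bad.

**Step (d): $\Delta=-283$, $p=17$.** The nonzero squares mod $17$ are $1,2,4,8,9,13,15,16$, and $-283\equiv6$, so $17$ is inert. Suppose some $x_i\equiv0$. As $K\ne\mathbb Q(\sqrt{-3})$, $m=(849-x^2)/4>0$, and $17\mid m$ by (a). So $x^2\equiv849\equiv16$, $x\equiv\pm4\bmod17$, $x$ odd, $|x|\le29$. Hence $x=\pm13$ or $\pm21$, and $m=170$ or $102$. Both have $v_2(m)=1$, contradicting (a) with $\ell=2$. By Proposition 5(iii) $-283$ is not bad.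

**Step (e): $\Delta=-243$, $p=17$.** Here $K=\mathbb Q(\sqrt{-3})$, $f=9$, and $17\equiv2\bmod3$ is inert. Suppose some $x_i\equiv0$. Then $m=(729-x^2)/4\ge0$, and now $m=0$ is possible a priori.

If $m>0$, then $17\mid m$, so $x^2\equiv15$ and $x\equiv\pm7\bmod17$. With $x$ odd and $|x|<27$ this gives $x=\pm7$ and $m=170$, with $v_2(m)=1$, contradicting (a).

If $m=0$, then $x=\pm27$ and $\alpha'=0$, so $\alpha=\mp9\rho$ kills $\widetilde E[9]$. Reduction is bijective on $9$-torsion because $17\nmid9$, so $\sqrt{-243}\in\operatorname{End}(E)$ kills $E[9]$. It therefore factors through multiplication by $9$, that is, $\sqrt{-243}\in9\operatorname{End}(E)$, and $\sqrt{-3}\in\mathcal O_{-243}=\mathbb Z[\frac{1+9\sqrt{-3}}2]$. This is false: the coefficient of $\sqrt{-3}$ in an element of that ring is $\frac{9b}2$ with $b\in\mathbb Z$.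

So no $x_i\equiv0$, and by Proposition 5(iii) $-243$ is not bad.

## 8. The cubic (2) again: $\Delta=-108$ modulo 17 and at infinity

We are back at the second cubic of §1. Here $K=\mathbb Q(\sqrt{-3})$. The primes $7,13,19$ split in it, since $-3\equiv2^2,6^2,4^2$ modulo $7,13,19$, so Proposition 5 says nothing at them. The prime $17$ is inert, but this time the residue $0$ occurs.

**Step 1: the residues modulo $17$.** By §1, the three singular moduli are the roots of $\Phi_2(X,-12288000)$. Modulo $17$: $-12288000\equiv8$, $1488\equiv9$, $162000\equiv7$, $40773375\equiv14$, $8748000000\equiv5$. The part free of $X$ is $(Y-54000)^3$, and $54000\equiv8$, so it vanishes at $Y=8$. So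
$$\Phi_2(X,8)\equiv X^3+(-64+72-7)X^2+(576+112+5)X\equiv X(X^2+X+13)\equiv X(X-8)^2\pmod{17}.$$
Two roots share the residue $8$ and one is $\equiv0$. This does not contradict Corollary 4, which needs three roots in the disc. But two close roots and a third root near $0$ fix the valuations of $A$ and $B$ well enough to force $d$ to be very divisible by $17$, while sizes at infinity force $d$ to be small.

Suppose $X^m+AX^n+B$ with $B\ne0$ vanishes at the three singular moduli $x_1,x_2,x_3$, with $x_1$ for the principal form. The other two belong to $(4,\pm2,7)$, so $x_3=\overline{x_2}$.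

**Step 2: sizes.** Put $X_0=|x_1|$, $r=|x_2|=|x_3|$, $\varepsilon=r/X_0$. By Fact 2 with $\pi\sqrt{108}=32.648\ldots$,
$$\log X_0\le32.65,\qquad r\le e^{8.163}+2079<5590,\qquad\log r<8.63.$$
Also $\log X_0>32.64$, so $\log(1/\varepsilon)>32.64-8.63>24$. In particular $x_1^k\ne x_2^k,x_3^k$ for $k\ge1$. Hence
$$A=-\frac{x_1^m-x_2^m}{x_1^n-x_2^n}$$
is a nonzero element of $H$, and $B=-x_1^m-Ax_1^n\in H$.

**Step 3: a $17$-adic lower bound for $d$.** Fix $v\mid17$. Since $17\nmid\Delta$, $v$ is integer valued on $H^*$ by Fact 3. Name the roots so that $y_0\equiv0$ and $y_1\equiv y_2\equiv8$. Put $e=v(y_0)\ge1$, finite as $y_0\ne0$, and $\delta=v(y_1/y_2-1)\ge1$, finite as $y_1\ne y_2$. As $\delta>\frac1{16}$ and $y_2$ is a unit, the logarithm (Fact 7) gives, for every nonzero integer $k$,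
$$v(y_1^k-y_2^k)=v\big((y_1/y_2)^k-1\big)=v\big(k\log(y_1/y_2)\big)=\delta+v(k).$$
Subtracting the equations $y^m+Ay^n+B=0$ for $y_1,y_2$, and then the equations $y^d+A+By^{-n}=0$, we get
$$y_1^m-y_2^m=-A(y_1^n-y_2^n),\qquad y_1^d-y_2^d=-B(y_1^{-n}-y_2^{-n}),$$
and therefore
$$v(m)=v(A)+v(n),\qquad v(d)=v(B)+v(n).\tag{5}$$
The third root gives $B=-y_0^n(y_0^d+A)$.

Could $v(A)$ be negative? Then $v(y_0^d+A)=v(A)$ and $v(B)=ne+v(A)$. But by (5) $v(m)<v(n)$, so $v(d)=v(m-n)=v(m)$, and (5) gives $v(B)=v(m)-v(n)=v(A)$. So $ne=0$, a contradiction. Hence $v(A)\ge0$, so $v(B)\ge ne\ge n$, and by (5) $v(d)\ge n$. So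
$$d\ge17^n\ge17n.\tag{6}$$

**Step 4: an archimedean upper bound for $d$.** Let
$$\Pi=(x_1^n-x_2^n)(x_1^n-x_3^n)(x_2^n-x_3^n).$$
It is nonzero. The first two factors are nonzero by Step 2. If $x_2^n=x_3^n$, an automorphism taking $x_2$ to $x_1$ takes $x_3$ to some $x_k$ with $k\ne1$, so $x_1^n=x_k^n$, which is impossible. Now $\Pi^2$ is a symmetric function, with integer coefficients, of algebraic integers forming one Galois orbit, so $\Pi^2\in\mathbb Z$ and $|\Pi|\ge1$. On the other hand the first two factors are at most $2X_0^n$ each, and Lemma 1 with $x=x_2$, $x'=x_3$ bounds the third: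
$$1\le|\Pi|\le4X_0^{2n}\cdot r^n\cdot\frac{2\varepsilon^d}{1-\varepsilon}\le9X_0^{2n}r^n\varepsilon^d.$$
Taking logarithms, $24d\le(65.3+8.63)n+\log9<77n$, since $n\ge1$ and $\log9<2.2$. So $d<3.3n$, which contradicts (6).

So $-108$ is not bad, and the cubic (2) divides no trinomial. With §§6 and 7, no bad $\Delta$ exists. This proves Theorem A, and with it Riffaut's conjecture. $\blacksquare$

**Proof of Theorem B.** If $x$ is a root of a rational trinomial, then $x\ne0$ since $B\ne0$. The trinomial vanishes at all conjugates of $x$, so $h\le2$ by Theorem A. Conversely, let $h\le2$ and $x\ne0$. If $h=2$, the minimal polynomial $X^2+aX+b$ has $b\ne0$ and is a trinomial. If $h=1$, then $x\in\mathbb Q$ is a root of $X^2-(x+1)X+x$. $\square$
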